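\title{Large surfaces of constant mean curvature with small boundary can converge to several spheres}

\begin{abstract}
Let $\Gamma_n\subset\mathbb R^3$ be Jordan curves contained in balls of radius $R_n\to0$ about the origin, and let $S_n$ be a disc-type surface of constant mean curvature $1$ that spans $\Gamma_n$ and leaves the ball of radius $R_n$. Serrin asked whether a subsequence of $(S_n)$ must converge to one unit sphere through the origin. We show that the answer is no: every union of $m$ unit spheres through the origin is a Hausdorff limit of such surfaces, with areas tending to $4\pi m$, and so is the union of any compact family of such spheres. The surfaces come from holomorphic loop-valued potentials, which Mergelyan's theorem allows us to prescribe on $m$ discs joined by arcs. A monotonicity argument shows in addition that a limit consisting of $k$ distinct unit spheres forces the areas to be at least $4\pi k$ asymptotically.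
\end{abstract}

\section{Large surfaces with a small boundary}\label{sec:intro}

\subsection{$H$-surfaces}

Let $D$ be the open unit disc of $\mathbb R^2=\mathbb C$, with coordinate $z=x+iy$, and let $\wedge$ be the vector product of $\mathbb R^3$. We write $B(y,r)$ and $\overline B(y,r)$ for open and closed balls in $\mathbb R^3$, and $B_r$, $\overline B_r$ if the center is the origin. Let $H>0$ and let $\Gamma\subset\mathbb R^3$ be a Jordan curve. An \emph{$H$-surface spanning $\Gamma$} is a map $u\in C^0(\overline D;\mathbb R^3)\cap C^2(D;\mathbb R^3)$ with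
\begin{align}
\Delta u&=2H\,u_x\wedge u_y &&\text{in }D,\label{eq:H}\\
|u_x|^2-|u_y|^2&=0=u_x\cdot u_y &&\text{in }D,\label{eq:conf}
\end{align}
such that $u|_{\partial D}$ is a monotone parametrization of $\Gamma$. We use one letter $S$ for the map $u$ and for its image $u(\overline D)$.

Condition \eqref{eq:conf} says that $u$ is conformal. At a \emph{regular point}, that is, a point with $u_x\ne0$, the map $u$ is an immersion with unit normal $\mathbf n=u_x\wedge u_y/|u_x|^2$. The Laplacian of a conformal immersion is $2|u_x|^2$ times its mean curvature vector, so \eqref{eq:H} says that the mean curvature with respect to $\mathbf n$ equals $H$. The surface may intersect itself, and its area is counted with multiplicity: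
\[
\operatorname{Area}(S)=\int_D|u_x|^2\,dx\,dy .
\]
Surfaces converge if their images converge in the Hausdorff distance $d_H$; recall that for nonempty compact sets $d_H(Z,Z')\le\delta$ means that every point of either set lies within $\delta$ of the other set.

Two standard properties of the system are used repeatedly.
\begin{itemize}
\item \emph{Conformal invariance.} If $h$ is holomorphic, passing from $u$ to $u\circ h$ multiplies both sides of \eqref{eq:H} by $|h'|^2$ and multiplies $u_z\cdot u_z=\frac14(|u_x|^2-|u_y|^2-2i\,u_x\cdot u_y)$ by $(h')^2$. So \eqref{eq:H} and \eqref{eq:conf} are preserved.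
\item \emph{Analyticity.} A $C^2$ solution of \eqref{eq:H} is smooth by elliptic regularity, and it is real-analytic as a smooth solution of an analytic elliptic system.
\end{itemize}

\subsection{Serrin's question}

Let $\Gamma\subset\overline B_R$ and $0<H\le1/R$. Hildebrandt proved that there is an $H$-surface spanning $\Gamma$ with image in $\overline B_R$, and Serrin proved that every $H$-surface spanning $\Gamma$ with image in $\overline B_{1/H}$ has image in $\overline B_R$. We call an $H$-surface spanning $\Gamma\subset\overline B_R$ \emph{large} if its image is not contained in $\overline B_R$; by Serrin's result this is the same as not being contained in $\overline B_{1/H}$. Brezis and Coron, settling a conjecture of Rellich, proved that a large $H$-surface exists for every Jordan curve $\Gamma\subset\overline B_R$ and every $H\in(0,1/R)$.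

Replacing $u$ by $u/R$ replaces $H$ by $HR$, so only the product $HR$ matters, and it is natural to ask what happens when it tends to $0$. Fix $H=1$ and let $R\to0$. A surface that is not large shrinks to the origin. A large surface leaves $\overline B_1$ while its boundary collapses to a point, so in the limit one expects a closed surface of mean curvature $1$ through the origin. For $c\in S^2$ let
\[
S(c)=\{x\in\mathbb R^3:|x-c|=1\},
\]
a unit sphere through $0$; every unit sphere through $0$ is of this form. The simplest example is the circle of radius $R<1$ about $0$ in the plane $x_3=0$. It lies on the two unit spheres with centers $(0,0,\pm\sqrt{1-R^2})$ and cuts a large cap from each of them. As $R\to0$ these caps converge to $S((0,0,\pm1))$, and their area $2\pi(1+\sqrt{1-R^2})$ tends to $4\pi$. Alternating between upper and lower caps gives a sequence that converges only along subsequences. The example suggests the following question, recorded in \cite{problem}.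

\begin{quote}
\textbf{Question} (J.~Serrin, 1983). Let $\Gamma_n\subset\overline B_{R_n}$ be Jordan curves with $R_n\to0$, and for each $n$ let $S_n$ be a large $H$-surface with $H=1$ spanning $\Gamma_n$. Does a subsequence of $(S_n)$ converge to a sphere of radius $1$ on which the point $0$ lies?
\end{quote}

The point is convergence to a single sphere, as opposed to a finite union of several spheres. The question is reported in \cite{problem} as open in general, with only partial answers known. We call $(\Gamma_n,R_n,S_n)$, or simply $(S_n)$, an \emph{admissible sequence} if it satisfies the hypotheses of the question.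

These hypotheses control the size of $\Gamma_n$ but not its shape. Inside a small ball a Jordan curve can run once around a tiny circle, travel to a second tiny circle, run around it, and return along a nearby track. Each circle bounds a large cap, and one may hope to join the caps by a thin ribbon between the two tracks. This paper shows that the hope is justified.

\subsection{Results}

\begin{theorem}\label{thm:finite}
Let $m\ge1$ and $c_1,\dots,c_m\in S^2$, repetitions allowed. There are Jordan curves $\Gamma_n\subset\overline B_{R_n}$ with $R_n\to0$ and large $H$-surfaces $S_n$ with $H=1$ spanning $\Gamma_n$ such that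
\[
S_n\to S(c_1)\cup\dots\cup S(c_m)\ \text{ in Hausdorff distance},\qquad \operatorname{Area}(S_n)\to4\pi m .
\]
Moreover, the curves $\Gamma_n$ are real-analytic and the surfaces $S_n$ are immersed up to the boundary.
\end{theorem}

For $m=2$ and $c_1\ne c_2$ every subsequence converges to $S(c_1)\cup S(c_2)$. This set is not a unit sphere, because a unit sphere containing $S(c_1)$ equals $S(c_1)$. \emph{So Serrin's question has a negative answer.} Letting the number of spheres grow gives limits that are not surfaces at all.

\begin{theorem}\label{thm:compact}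
For every nonempty compact set $\mathcal C\subset S^2$ there is an admissible sequence with $S_n\to\bigcup_{c\in\mathcal C}S(c)$. For example, for $\mathcal C=S^2$ the limit is the solid ball $\overline B_2$.
\end{theorem}

In the other direction, each sphere in the limit costs area $4\pi$.

\begin{proposition}\label{prop:area}
Let $(S_n)$ be an admissible sequence and suppose that $S_n\to\Sigma$, where $\Sigma$ is a union of $k\ge1$ distinct unit spheres. Then $0\in\Sigma$ and $\liminf\operatorname{Area}(S_n)\ge4\pi k$. In particular, if $\liminf\operatorname{Area}(S_n)<8\pi$, then $\Sigma$ is a single unit sphere containing $0$. The constant $8\pi$ is optimal.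
\end{proposition}

Proposition~\ref{prop:area} \emph{assumes} that the limit is a finite union of unit spheres. We do not prove a compactness theorem asserting this under an area bound, and so we do not claim that area below $8\pi$ by itself forces subconvergence to one sphere. Neither point is needed for the question.

Section~\ref{sec:toy} shows the method in the linear case $H=0$. Section~\ref{sec:loops} develops the holomorphic representation that replaces it for $H=1$. Section~\ref{sec:model} builds a degenerate model of the desired surface, Section~\ref{sec:approx} approximates it by genuine $H$-surfaces and proves the two theorems, and Section~\ref{sec:area} proves Proposition~\ref{prop:area}.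

\section{The method for minimal surfaces}\label{sec:toy}

Two caps cannot be joined by a ribbon exactly. If an $H$-surface $u$ maps a nonempty open set into $S(c)$, the real-analytic function $|u-c|^2-1$ vanishes on that set, hence on $D$, and the whole surface lies in $S(c)$. The caps have to be perturbed, and the perturbation must solve a nonlinear elliptic system on a domain with very thin necks. We avoid estimates on such domains by describing solutions through \emph{free holomorphic data} and approximating the data. The idea is visible in the case $H=0$, where \eqref{eq:H} is Laplace's equation and the problem analogous to $m=2$ is to join two flat discs in perpendicular planes.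

For $g\in\mathbb C$ put $\phi(g)=(1-g^2,\,i(1+g^2),\,2g)\in\mathbb C^3$. Then $\phi\cdot\phi=(1-g^2)^2-(1+g^2)^2+4g^2=0$, and the Hermitian norm satisfies $|\phi|^2=2+2|g|^4+4|g|^2=2(1+|g|^2)^2$. If $g$ is an entire function, then $X(z)=\operatorname{Re}\int_0^z\phi(g)\,d\zeta$ is harmonic with $X_z=\frac12\phi(g)$, hence conformal, and $|X_x|=1+|g|^2>0$. So every entire function gives an immersed minimal surface.

Let $K$ be the union of the segment $[-1,1]$ and the closed discs of radius $1$ with centers $\pm2$. Define $g$ on $K$ by $g=0$ on the left disc, $g=1$ on the right disc, and $g(t)=(1+t)/2$ on the segment, and define $X$ on $K$ by the same integral along paths in $K$. Since $\phi(0)=(1,i,0)$ and $\phi(1)=(0,2i,2)$,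
\[
X=(x,-y,0)+\text{const on the left disc},\qquad X=(0,-2y,2x)+\text{const on the right disc},
\]
and on the segment $X'(t)=(1-g^2,0,2g)$ turns from $(1,0,0)$ to $(0,0,2)$. Thus $X(K)$ consists of a horizontal disc, a vertical disc, and an arc between them. It is not a surface, but its data can be approximated by the data of surfaces.

\begin{theorem}[Mergelyan; {\cite[Theorem~20.5]{rudin}}]\label{thm:mergelyan}
Let $K\subset\mathbb C$ be compact with connected complement. Every continuous function on $K$ that is holomorphic in the interior of $K$ is a uniform limit of polynomials on $K$.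
\end{theorem}

Choose polynomials $g_l\to g$ uniformly on $K$ and let $X_l$ be the minimal surface defined by $g_l$. Then $(X_l)_z\to\frac12\phi(g)$ and $X_l\to X$ uniformly on $K$. Away from $K$ we know nothing about $X_l$, but for fixed $l$ the map $X_l$ is continuous, and its restriction to a sufficiently thin neighborhood of $K$ is a minimal surface close to the two discs joined by a ribbon along the arc.

The example uses three things. The data are holomorphic functions subject to no further equation. The segment has no interior, so the data are arbitrary continuous functions there. The domain is simply connected, so the integral has no periods. For Theorem~\ref{thm:finite} the discs will parametrize unit spheres minus small caps near $0$, so that the interiors of the discs have large images and their boundary circles have small images. Three additions are needed: a representation by holomorphic data for $H=1$; data on the arcs that produce a \emph{prescribed} space curve near $0$; and a proof that the boundary of the thin neighborhood is mapped to a Jordan curve.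

\section{$H$-surfaces from holomorphic potentials}\label{sec:loops}

Surfaces of constant mean curvature on simply connected domains arise from holomorphic loop-valued potentials (Dorfmeister--Pedit--Wu). We prove the version that we need. From now on $H=1$.

\subsection{Vectors as matrices}

Identify $x\in\mathbb R^3$ with the traceless Hermitian matrix
\[
\hat x=\begin{pmatrix}x_3&x_1-ix_2\\ x_1+ix_2&-x_3\end{pmatrix}=x_1\sigma_1+x_2\sigma_2+x_3\sigma_3 ,
\]
so that $\sigma_1,\sigma_2,\sigma_3$ correspond to the standard basis $\mathbf e_1,\mathbf e_2,\mathbf e_3$, and extend complex-linearly to an identification of $\mathbb C^3$ with the traceless matrices. From $\hat x\hat y=(x\cdot y)I+i\,\widehat{x\wedge y}$ we get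
\begin{equation}\label{eq:dict}
x\cdot y=\tfrac12\operatorname{tr}(\hat x\hat y),\qquad [\hat x,\hat y]=2i\,\widehat{x\wedge y}.
\end{equation}
For $U\in SU_2$ the map $\hat x\mapsto U\hat xU^{-1}$ is a rotation, and this defines the twofold covering $SU_2\to SO_3$ with kernel $\pm I$. Hence an orthonormal pair of vectors is the image of $(\mathbf e_1,\mathbf e_3)$ under some $U\in SU_2$, unique up to sign, and a smooth path of such pairs lifts to a smooth path in $SU_2$. Let
\[
e_+=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad e_-=\begin{pmatrix}0&0\\1&0\end{pmatrix};\qquad [e_+,e_-]=\sigma_3,\quad[e_+,\sigma_3]=-2e_+,\quad[e_-,\sigma_3]=2e_- .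
\]
The vectors orthogonal to $\mathbf e_3$ are described by one complex number:
\begin{equation}\label{eq:horizontal}
we_++\bar we_-=\hat x\quad\text{with }x=(\operatorname{Re}w,-\operatorname{Im}w,0),\qquad|x|=|w|.
\end{equation}
Since $e_+=\frac12(\sigma_1+i\sigma_2)$, a matrix $Ue_+U^{-1}$ is a complex null vector whose real and imaginary parts span the plane orthogonal to $U\sigma_3U^{-1}$. This is the shape of $X_z$ for a conformal immersion $X$, and we look for surfaces with $\hat X_z$ proportional to $Ue_+U^{-1}$ for a moving frame $U(z)\in SU_2$. A nonconstant holomorphic map cannot take values in $SU_2$, so we obtain $U$ as the unitary factor of a holomorphic map, in a QR decomposition for matrices that depend on a parameter $\lambda\in S^1$.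

\subsection{The Iwasawa decomposition}

A \emph{loop} is a smooth map $G:S^1\to SL_2(\mathbb C)$; loops form a group under pointwise multiplication and carry the $C^\infty$ topology. Put $G^\sharp(\lambda)=\sigma_3G(-\lambda)\sigma_3$ and call $G$ \emph{twisted} if $G^\sharp=G$. This means that the diagonal entries of $G$ are even and the off-diagonal entries are odd functions of $\lambda$. Let
\begin{itemize}
\item $\Lambda$ be the group of twisted loops;
\item $\Lambda_u\subset\Lambda$ the subgroup of loops with values in $SU_2$;
\item $\Lambda_+\subset\Lambda$ the subgroup of loops $B$ that extend holomorphically to $|\lambda|<1$, smoothly up to the boundary, with $B(0)=\operatorname{diag}(\rho,\rho^{-1})$ for some $\rho>0$.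
\end{itemize}

\begin{lemma}\label{lem:iwasawa}
Every $G\in\Lambda$ is uniquely a product $G=FB$ with $F\in\Lambda_u$ and $B\in\Lambda_+$, and $F$, $B$ depend smoothly on $G$.
\end{lemma}

\begin{proof}
Let $LGL_2(\mathbb C)$ be the group of smooth loops in $GL_2(\mathbb C)$, let $\Omega U_2$ consist of the loops in $U_2$ equal to $I$ at $\lambda=1$, and let $L^+GL_2(\mathbb C)$ consist of the boundary values of holomorphic maps from the disc to $GL_2(\mathbb C)$. By \cite[Theorem~8.1.1]{ps} the product map $\Omega U_2\times L^+GL_2(\mathbb C)\to LGL_2(\mathbb C)$ is a diffeomorphism. Write $G=\tilde F\tilde B$ accordingly. It remains to adjust the determinant, the normalization, and the twisting.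

\emph{Determinant.} The function $\det\tilde B=(\det\tilde F)^{-1}$ has modulus $1$ on $S^1$ and extends holomorphically without zeros to the disc. The maximum principle, applied to it and to its reciprocal, shows that it has modulus $1$ throughout, so it is constant. Its value at $\lambda=1$ is $1$. So both factors have determinant $1$.

\emph{Normalization.} Call a factorization $G=FB$ \emph{normalized} if $F$ has values in $SU_2$ and $B$ extends holomorphically with determinant $1$ and with $B(0)$ upper triangular with positive diagonal. By the QR decomposition, $\tilde B(0)=QT$ with $Q$ unitary and $T$ upper triangular with positive diagonal, both depending smoothly on $\tilde B(0)$; from $|\det Q|=1$, $\det T>0$ and $\det Q\det T=1$ we get $Q\in SU_2$. Then $F=\tilde FQ$, $B=Q^{-1}\tilde B$ is a normalized factorization that depends smoothly on $G$.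

\emph{Uniqueness.} If $F_1B_1=F_2B_2$ are normalized, then $C=F_2^{-1}F_1=B_2B_1^{-1}$ is unitary on $S^1$ and holomorphic with determinant $1$ inside. The formula $C(\lambda)=(C(1/\bar\lambda)^*)^{-1}$ for $|\lambda|>1$ extends it to a bounded entire function, so $C$ is constant. The constant is unitary and equals $B_2(0)B_1(0)^{-1}$, which is upper triangular with positive diagonal. Hence $C=I$.

\emph{Twisting.} The map $G\mapsto G^\sharp$ is multiplicative and turns normalized factorizations into normalized factorizations. For twisted $G$ uniqueness gives $F^\sharp=F$ and $B^\sharp=B$. In particular $B(0)$ commutes with $\sigma_3$ and is therefore diagonal. Factorizations as in the lemma are normalized, so they are unique.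
\end{proof}

For $G=FB\in\Lambda$ we call $U=F(1)\in SU_2$ and the number $\rho>0$ in $B(0)=\operatorname{diag}(\rho,\rho^{-1})$ the \emph{Iwasawa data} of $G$. They are continuous functions on $\Lambda$.

\subsection{The representation formula}

Let $\mathcal A\cong\mathbb C^5$ be the space of matrix functions
\[
A(\lambda)=\lambda^{-1}(ae_++be_-)+\alpha_0\sigma_3+\lambda(\alpha_1e_++\alpha_2e_-),\qquad a,b,\alpha_0,\alpha_1,\alpha_2\in\mathbb C,
\]
with $|A|$ the maximum of the moduli of the five coordinates. Elements of $\mathcal A$ are traceless and satisfy $A^\sharp=A$. Maps into $\mathcal A$ are called \emph{potentials}; they play the role of the function $g$ of Section~\ref{sec:toy}.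

\begin{lemma}\label{lem:rep}
Let $\Omega\subset\mathbb C$ be open, connected and simply connected, let $A:\Omega\to\mathcal A$ be holomorphic with first coordinates $a,b$, and let $\Phi:\Omega\to\Lambda$ be smooth, holomorphic in $z$, with $\Phi_z=\Phi A$. Let $U,\rho$ be the Iwasawa data of $\Phi$ and put $\hat N=U\sigma_3U^{-1}$. Then there is a smooth map $X:\Omega\to\mathbb R^3$, unique up to an additive constant, with
\begin{equation}\label{eq:Xz}
\hat X_z=-2\rho^2a\,Ue_+U^{-1}.
\end{equation}
It satisfies \eqref{eq:H} with $H=1$ and \eqref{eq:conf}, and $|X_x|=2\rho^2|a|$, so $X$ is an immersion where $a\ne0$. Moreover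
\[
\hat N_z=\hat X_z+2\rho^{-2}b\,Ue_-U^{-1};
\]
in particular $X-N$ is constant if $b\equiv0$.
\end{lemma}

\begin{proof}
Write $\Phi=FB$. By Lemma~\ref{lem:iwasawa}, $F$ and $B$ are smooth on $\Omega\times S^1$.

\emph{Step 1: the form of $F^{-1}dF$.} Differentiating $\Phi=FB$ and using $\Phi_z=\Phi A$, $\Phi_{\bar z}=0$ gives
\[
F^{-1}F_z=BAB^{-1}-B_zB^{-1},\qquad F^{-1}F_{\bar z}=-B_{\bar z}B^{-1}.
\]
The Fourier series in $\lambda$ of $B$, $B^{-1}$, $B_z$, $B_{\bar z}$ contain no negative powers. So $F^{-1}F_{\bar z}$ contains only powers $\lambda^n$ with $n\ge0$, and $F^{-1}F_z$ only powers with $n\ge-1$, the coefficient of $\lambda^{-1}$ being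
\[
P=B(0)(ae_++be_-)B(0)^{-1}=pe_++qe_-,\qquad p=\rho^2a,\quad q=\rho^{-2}b .
\]
Differentiating $F^*F=I$ with respect to $\bar z$ gives $F^{-1}F_{\bar z}=-(F^{-1}F_z)^*$ on $|\lambda|=1$. Taking adjoints turns $\lambda^n$ into $\lambda^{-n}$, so $F^{-1}F_z$ has no positive powers, and
\begin{equation}\label{eq:MC}
F^{-1}F_z=\lambda^{-1}P+E,\qquad F^{-1}F_{\bar z}=-E^*-\lambda P^* .
\end{equation}
The matrix $E$ is diagonal, since $F$ is twisted.

\emph{Step 2: existence of $X$.} From $F_{z\bar z}=F_{\bar zz}$ we get
\[
\partial_{\bar z}(F^{-1}F_z)-\partial_z(F^{-1}F_{\bar z})=[F^{-1}F_z,F^{-1}F_{\bar z}].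
\]
This is where the parameter $\lambda$ is needed: the identity holds for all $\lambda\in S^1$ and therefore splits into one equation for each power. The coefficient of $\lambda^{-1}$ is $P_{\bar z}=[P,-E^*]=[E^*,P]$. As $E^*$ is diagonal, the bracket with $E^*$ preserves the lines spanned by $e_+$ and by $e_-$, so $(pe_+)_{\bar z}=[E^*,pe_+]$. With \eqref{eq:MC} at $\lambda=1$ and $P^*=\bar pe_-+\bar qe_+$,
\[
(U\,pe_+U^{-1})_{\bar z}=U\bigl([-E^*-P^*,pe_+]+[E^*,pe_+]\bigr)U^{-1}=U[pe_+,P^*]U^{-1}=|p|^2\hat N .
\]
Let $\Xi=-2pUe_+U^{-1}$. The form $\Xi\,dz+\Xi^*d\bar z$ has traceless Hermitian values, and it is closed if and only if $\Xi_{\bar z}=(\Xi^*)_z=(\Xi_{\bar z})^*$. This holds because $\Xi_{\bar z}=-2|p|^2\hat N$ is Hermitian. Since $\Omega$ is simply connected, the form is $d\hat X$ for some $X$, unique up to a constant, and $X_{z\bar z}=-2|p|^2N$.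

\emph{Step 3: the equations.} By \eqref{eq:dict}, $X_z\cdot X_z=2p^2\operatorname{tr}(e_+^2)=0$, which is \eqref{eq:conf}. Next, $\hat X_{\bar z}=-2\bar pUe_-U^{-1}$, so
\[
\widehat{X_z\wedge X_{\bar z}}=\frac1{2i}\,4|p|^2\,U[e_+,e_-]U^{-1}=-2i|p|^2\hat N .
\]
From $X_z=\frac12(X_x-iX_y)$ we have $X_z\wedge X_{\bar z}=\frac i2X_x\wedge X_y$, hence $X_x\wedge X_y=-4|p|^2N$ and $|X_x|^2=4|p|^2$. Therefore $\Delta X=4X_{z\bar z}=-8|p|^2N=2X_x\wedge X_y$. Finally
\[
\hat N_z=U[P+E,\sigma_3]U^{-1}=-2pUe_+U^{-1}+2qUe_-U^{-1}.
\]
If $b\equiv0$, the real map $X-N$ has vanishing $z$-derivative and is constant.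
\end{proof}

So $a$ governs the metric and $b$ measures the deviation from a unit sphere with outer normal $N$. The other three coordinates do not appear in \eqref{eq:Xz} and act only through $\Phi$. They give the room needed for the following two operations, both read off from the uniqueness in Lemma~\ref{lem:iwasawa}.
\begin{itemize}
\item Replacing $\Phi$ by $G\Phi$ with a fixed $G\in\Lambda_u$ keeps $A$ and $B$ and replaces $F$ by $GF$. The surface is rotated by $G(1)$.
\item Replacing $\Phi$ by $\Phi B_0^{-1}$ with a fixed $B_0\in\Lambda_+$ keeps $F$ and replaces $B$ by $BB_0^{-1}$ and $A$ by $B_0AB_0^{-1}$.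
\end{itemize}

\subsection{The sphere}\label{sub:sphere}

Let $f$ be holomorphic, $A=\lambda^{-1}f'e_+$, and $\Phi=\exp(\lambda^{-1}fe_+)=I+\lambda^{-1}fe_+$. The Iwasawa decomposition is explicit: $\Phi=V_fB_f$ with
\begin{equation}\label{eq:VB}
V_f=\frac1{\sqrt{1+|f|^2}}\begin{pmatrix}1&\lambda^{-1}f\\-\lambda\bar f&1\end{pmatrix}\in\Lambda_u,\qquad
B_f=\frac1{\sqrt{1+|f|^2}}\begin{pmatrix}1&0\\\lambda\bar f&1+|f|^2\end{pmatrix}\in\Lambda_+ .
\end{equation}
Indeed, the product of the two matrices without prefactors has rows $(1+|f|^2,\ \lambda^{-1}f(1+|f|^2))$ and $(0,\ 1+|f|^2)$. Here $\rho^2=(1+|f|^2)^{-1}$ and $b=0$, so we may take $X=N$, and at $\lambda=1$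
\begin{equation}\label{eq:stereo}
V_f\sigma_3V_f^{-1}=\frac1{1+|f|^2}\begin{pmatrix}1-|f|^2&-2f\\-2\bar f&|f|^2-1\end{pmatrix}.
\end{equation}
As a function of the value $f$ this is a stereographic bijection from $\mathbb C\cup\{\infty\}$ onto $S^2$ with $\infty\mapsto-\mathbf e_3$. The angle $\theta$ between $N$ and $-\mathbf e_3$ satisfies $\cos\theta=(|f|^2-1)/(|f|^2+1)$, that is, $\tan(\theta/2)=1/|f|$. For $M>1$ the disc $\{|f|\le M\}$ is therefore mapped injectively onto $S^2$ minus an open cap of angular radius $\theta_M=2\arctan(1/M)<\pi/2$. The closed cap has diameter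
\begin{equation}\label{eq:diam}
2\sin\theta_M=\frac{4M}{1+M^2}<\frac4M .
\end{equation}

An arc will be attached at the boundary point $f=M$, and on the arc $\Phi$ will be unitary, so $B=I$ there. To match this we multiply on the right by $B_M^{-1}$, where $B_M$ is \eqref{eq:VB} for the constant value $M$. From
\[
B_Me_+B_M^{-1}=\frac1{1+M^2}\begin{pmatrix}0&1\\0&\lambda M\end{pmatrix}\begin{pmatrix}1+M^2&0\\-\lambda M&1\end{pmatrix}=\frac1{1+M^2}\begin{pmatrix}-\lambda M&1\\-\lambda^2M^2&\lambda M\end{pmatrix}
\]
the new potential is
\begin{equation}\label{eq:QM}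
\lambda^{-1}f'B_Me_+B_M^{-1}=\frac{f'}{1+M^2}\,Q_M,\qquad Q_M=\lambda^{-1}e_+-M\sigma_3-\lambda M^2e_-\in\mathcal A .
\end{equation}

\subsection{Framed arcs}

On an arc there is no holomorphy to respect, and every curve with a normal field comes from a potential. The form of the potential is suggested by \eqref{eq:MC}: along the real axis, $F^{-1}F_x=\lambda^{-1}P+(E-E^*)-\lambda P^*$.

\begin{lemma}\label{lem:arc}
Let $\eta:[0,1]\to\mathbb R^3$ be smooth with $\eta'\ne0$, and let $U:[0,1]\to SU_2$ be smooth with $U(0)=I$, such that $\eta'$ is orthogonal to the vector with matrix $U\sigma_3U^{-1}$. Define $p:[0,1]\to\mathbb C\setminus\{0\}$ by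
\begin{equation}\label{eq:p}
U^{-1}\hat\eta'U=-2(pe_++\bar pe_-).
\end{equation}
Then there is a smooth map $\Theta:[0,1]\to\mathcal A$ with first coordinate $p$ such that the solution of $F'=F\Theta$, $F(0)=I$, is continuous on $[0,1]\times(\mathbb C\setminus\{0\})$, holomorphic in $\lambda$, and satisfies $F(t,\cdot)\in\Lambda_u$ and $F(t,1)=U(t)$.
\end{lemma}

\begin{proof}
The matrix $U^{-1}\hat\eta'U$ represents a nonzero vector orthogonal to $\mathbf e_3$, so $p$ is well defined, smooth and nowhere zero by \eqref{eq:horizontal}. The matrix $U^{-1}U'$ is traceless and skew-Hermitian; write it as $E+\nu e_+-\bar\nu e_-$ with $E$ diagonal, $E^*=-E$. Put $q=\bar p-\bar\nu$, $P=pe_++qe_-$ and $\Theta=\lambda^{-1}P+E-\lambda P^*$. At $\lambda=1$,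
\[
P-P^*=(p-\bar q)e_++(q-\bar p)e_-=\nu e_+-\bar\nu e_-,
\]
so $\Theta(t,1)=U^{-1}U'$, and $F(t,1)=U(t)$ by uniqueness for the differential equation. On $|\lambda|=1$ the matrix $\Theta$ is traceless and skew-Hermitian, so $F\in SU_2$. Since $\Theta^\sharp=\Theta$, the maps $F^\sharp$ and $F$ solve the same initial value problem, so $F$ is twisted. Continuity and holomorphy in $\lambda$ are the dependence of solutions of linear equations on parameters.
\end{proof}

The velocity of the curve determines $p$; the coordinate $q$ is then free and is spent on the turning of the normal.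

\section{The model: caps joined by arcs}\label{sec:model}

Fix $m$, the points $c_1,\dots,c_m$, and $\varepsilon\in(0,\frac14)$.

\subsection{The parameter set}

Put $\omega_j=e^{2\pi i(j-1)/m}$ for $j=1,\dots,m$. The segments $[0,\omega_j]$ are the \emph{arms}. Let $K_j$ be the closed disc with center $(1+r)\omega_j$ and radius $r$, where $r>0$ is so small that $K_j$ lies in the open sector $|\arg(z/\omega_j)|<\pi/m$. Then the discs are disjoint, and $K_j$ meets the arms only in $\omega_j$. Let
\[
K=\bigcup_j\bigl([0,\omega_j]\cup K_j\bigr),\qquad L=\partial K=\bigcup_j\bigl([0,\omega_j]\cup\partial K_j\bigr);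
\]
see Figure~\ref{fig:model}. Every $z\in K$ is joined to $0$ by its \emph{standard path}: part of an arm, or a whole arm $[0,\omega_j]$ followed by the segment from $\omega_j$ to $z\in K_j$. Its length is at most $1+2r$.

The complement $\mathbb C\setminus K$ is connected. Given $z\notin K$, choose $j$ with $|\arg(z/\omega_j)|\le\pi/m$ and rotate $z$ about $0$ away from $\omega_j$ until $|\arg(z/\omega_j)|=\pi/m$. The moving point stays in the closed sector and meets no arm. It meets no other disc, since these lie in the other open sectors, and its distance to the center of $K_j$ does not decrease, so it does not meet $K_j$. From its final position the ray pointing away from $0$ misses $K$ and leads to the connected set $\{|z|>1+2r\}$.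

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] (2,0) circle (0.85); \fill[gray!25] (-2,0) circle (0.85);
\fill[gray!25] (-1.4,-0.15) rectangle (1.4,0.15);
\filldraw[fill=gray!60] (2,0) circle (0.7); \filldraw[fill=gray!60] (-2,0) circle (0.7);
\draw[thick] (-1.3,0)--(1.3,0);
\fill (0,0) circle (1.3pt); \fill (1.3,0) circle (1.3pt); \fill (-1.3,0) circle (1.3pt);
\node at (0,-0.42) {$0$}; \node at (0.95,-0.45) {$\omega_1$}; \node at (-0.95,-0.45) {$\omega_2$};
\node at (2,0) {$K_1$}; \node at (-2,0) {$K_2$}; \node at (0,0.45) {$\Omega$};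
\begin{scope}[xshift=7cm,yshift=-0.4cm]
\draw[dashed] (0,0) circle (0.65);
\foreach \s in {1,-1} {
\begin{scope}[xscale=\s]
\draw (0.35,-0.2) arc[start angle=205,end angle=550,radius=1.5];
\draw[very thick] (0,0) .. controls (0.15,0) and (0.265,-0.02) .. (0.35,-0.2);
\fill (0.35,-0.2) circle (1.3pt);
\end{scope} }
\fill (0,0) circle (1.3pt);
\node at (0,-0.95) {$B_\varepsilon$}; \node at (1.8,0.45) {$X(K_1)$}; \node at (-1.8,0.45) {$X(K_2)$};
\end{scope}
\end{tikzpicture}
\caption{The construction for two spheres. Left: the compact set $K$, two discs joined to $0$ by segments, and a thin simply connected neighborhood $\Omega$ (light gray). Right: a schematic plane section of the image of $K$ under the model map $X$. Each disc goes to a unit sphere minus a small cap, and the segments go to arcs inside the small ball $B_\varepsilon$. The $H$-surface is a solution defined on $\Omega$ and close to $X$; its boundary curve stays near the arcs and the rims of the caps.}\label{fig:model}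
\end{figure}

\subsection{Properties of the model}

\begin{proposition}\label{prop:model}
There are maps $A:K\setminus\{0\}\to\mathcal A$, $\Phi:K\times(\mathbb C\setminus\{0\})\to SL_2(\mathbb C)$ and a continuous map $X:K\to\mathbb R^3$ with the following properties.
\begin{enumerate}
\item[(M1)] $A$ is constant on each $K_j$, and on each open arm it is the restriction of a continuous map on the closed arm. Its first coordinate extends to a continuous function $a$ on $K$ without zeros.
\item[(M2)] $\Phi$ is continuous and holomorphic in $\lambda$, with $\Phi(z,\cdot)\in\Lambda$ and $\Phi(0,\cdot)=I$, and $d\Phi=\Phi A\,dz$ along standard paths.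
\item[(M3)] Let $U,\rho$ be the Iwasawa data of $\Phi$ and $\Xi=-2\rho^2a\,Ue_+U^{-1}$. Then $X(0)=0$ and $d\hat X=\Xi\,dz+(\Xi\,dz)^*$ along standard paths.
\item[(M4)] $X|_L$ is injective and $X(L)\subset B_\varepsilon$.
\item[(M5)] $d_H\bigl(X(K),\bigcup_jS(c_j)\bigr)\le\varepsilon$, and $4\pi-\varepsilon^2\le\int_{K_j}4\rho^4|a|^2\,dx\,dy\le4\pi$ for each $j$.
\end{enumerate}
\end{proposition}

The coordinate $a$ is treated differently from the others for the following reason. It enters \eqref{eq:Xz} pointwise, and we need uniform convergence of $\hat X_z$ to a nowhere vanishing limit in order to control injectivity on $L$. So $a$ must be continuous and without zeros. The other coordinates enter only after an integration, and jumps at $0$ and at the points $\omega_j$ do no harm.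

Continuity of $a$ dictates how the space arcs must begin and end. At $0$ we have $U=I$ and $\rho=1$, so by (M3) the image of the arm $t\mapsto t\omega_j$ starts with velocity $-2(a(0)\omega_je_++\overline{a(0)\omega_j}\,e_-)$. The $m$ initial velocities are the images of $\omega_1,\dots,\omega_m$ under one conformal linear map. We choose $a(0)=-\frac12$, and \eqref{eq:horizontal} gives the velocities
\[
d_j=(\operatorname{Re}\omega_j,-\operatorname{Im}\omega_j,0).
\]
In the same way the final velocity is fixed by the parametrization of the cap. The proof of the proposition occupies the rest of this section.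

\subsection{The caps}

The rims of the caps are part of $X(L)$ and must be disjoint, even if some $c_j$ coincide. We therefore translate the spheres slightly. Choose distinct points $x_1,\dots,x_m\in B_\varepsilon\setminus\{0\}$ and $M>0$ so large that the balls $\overline B(x_j,4/M)$ are pairwise disjoint, lie in $B_\varepsilon$, and do not contain $0$. Then $4/M<\varepsilon$, so $M>16$. Let $S_j'=x_j+S(c_j)$, the unit sphere with center $x_j+c_j$; it passes through $x_j$ with outer normal $-c_j$. Choose unit vectors $\mathbf t_j\perp c_j$ and $W_j\in SU_2$ rotating $(\mathbf e_1,\mathbf e_3)$ to $(\mathbf t_j,-c_j)$. The affine function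
\[
f_j(z)=-\frac M{r\omega_j}\bigl(z-(1+r)\omega_j\bigr)
\]
maps $K_j$ onto $\{|f|\le M\}$ with $f_j(\omega_j)=M$, and
\begin{equation}\label{eq:kappa}
\frac{f_j'}{1+M^2}=-\frac\kappa{\omega_j},\qquad\kappa=\frac M{r(1+M^2)}>0 .
\end{equation}
On $K_j$ define, with all loops evaluated at $\lambda=1$,
\begin{equation}\label{eq:Xdisc}
X=x_j+c_j+N,\qquad\hat N=(W_jV_M^{-1})\,V_{f_j}\sigma_3V_{f_j}^{-1}\,(W_jV_M^{-1})^{-1}.
\end{equation}
At $\omega_j$ we have $V_{f_j}=V_M$, so $N=-c_j$ and $X(\omega_j)=x_j$. By Section~\ref{sub:sphere}, $X$ maps $K_j$ injectively onto $S_j'$ minus an open cap whose rim $C_j=X(\partial K_j)$ passes through $x_j$. By \eqref{eq:diam} the closed cap, and with it $C_j$, lies in $B(x_j,4/M)$.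

\subsection{The arcs}

\begin{lemma}\label{lem:arcs}
There are smooth injective maps $\eta_j:[0,1]\to B_\varepsilon$ with $\eta_j'\ne0$ and
\[
\eta_j(0)=0,\qquad\eta_j'(0)=d_j,\qquad\eta_j(1)=x_j,\qquad\eta_j'(1)=2\kappa\,\mathbf t_j,
\]
whose images are pairwise disjoint except for the common point $0$, such that $\eta_j$ meets $C_1\cup\dots\cup C_m$ only in $x_j$.
\end{lemma}

\begin{proof}
We fix straight ends, where the conditions can be checked by hand, and put the middle parts in general position.

\emph{The ends.} Choose $0<s'<s<\frac18$ with $s<\varepsilon$ and $2\kappa s<4/M$, such that $\overline B_s$ is disjoint from all balls $\overline B(x_j,4/M)$. Choose smooth functions $\beta_0,\beta_1:[0,1]\to[0,s]$ and $\chi:[0,1]\to[0,1]$ with $\beta_0(t)=t$ and $\chi=0$ on $[0,s']$, and $\beta_1(t)=1-t$ and $\chi=1$ on $[1-s',1]$. Put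
\[
\eta_j^0=(1-\chi)\,\beta_0\,d_j+\chi\,(x_j-2\kappa\beta_1\mathbf t_j).
\]
This is a convex combination of a point of $\overline B_s$ and a point of $B(x_j,4/M)$, so $\eta_j^0$ maps into $B_\varepsilon$. On $[0,s']$ and $[1-s',1]$ it parametrizes, with the velocities $d_j$ and $2\kappa\mathbf t_j$, the \emph{end segments}
\[
\{td_j:0\le t\le s'\}\subset\overline B_s,\qquad\{x_j-2\kappa t\,\mathbf t_j:0\le t\le s'\}\subset B(x_j,4/M).
\]
The balls $\overline B_s$ and $\overline B(x_j,4/M)$ are pairwise disjoint and the unit vectors $d_j$ are distinct, so two different end segments are disjoint, except that the initial ones share the point $0$. The initial segments miss the circles. The final segment of index $j$ misses $C_{j'}$ for $j'\ne j$, and it lies on a tangent line of the sphere $S_j'\supset C_j$ at $x_j$, so it meets $C_j$ only in $x_j$.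

\emph{The middle.} Let $J=(s',1-s')$ and fix a smooth $\theta\ge0$ on $[0,1]$ with $\{\theta>0\}=J$. For $(v,w)\in\mathbb R^3\times\mathbb R^3$ put
\[
\eta_j(t)=\eta_j^0(t)+\theta(t)(v+tw).
\]
We choose $(v,w)$ for $j=1,2,\dots,m$ in turn. Let $Z$ be the union of all circles, all end segments of all indices, and the arcs $\eta_{j'}$ with $j'<j$. It is covered by the images of finitely many smooth maps $\zeta$ of open intervals. We want to avoid three events:
\begin{enumerate}
\item[(i)] $\eta_j(t)-\zeta(\sigma)=0$ for some $t\in J$ and some $\sigma$;
\item[(ii)] $\eta_j(t)-\eta_j(t')=0$ for some $t\ne t'$ in $J$;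
\item[(iii)] $\eta_j'(t)=0$ for some $t\in J$.
\end{enumerate}
Each left side is a smooth $\mathbb R^3$-valued function of $(v,w)$ and of at most two real parameters, and it is affine in $(v,w)$ with linear part $\mu_1v+\mu_2w$ for scalars $\mu_1,\mu_2$. These are
\[
\text{(i) }\bigl(\theta(t),\,t\theta(t)\bigr),\qquad\text{(ii) }\bigl(\theta(t)-\theta(t'),\,t\theta(t)-t'\theta(t')\bigr),\qquad\text{(iii) }\bigl(\theta'(t),\,t\theta'(t)+\theta(t)\bigr).
\]
They never vanish simultaneously: in (i) because $\theta(t)>0$; in (ii) because $\theta(t)=\theta(t')>0$ and $t\theta(t)=t'\theta(t')$ would give $t=t'$; in (iii) because $\theta'(t)=0$ leaves $\mu_2=\theta(t)>0$. So each function is a submersion, its zero set is a manifold of dimension at most $2+6-3=5$, and the projection of this manifold to the space $\mathbb R^6$ of pairs $(v,w)$ is a null set. Choose $(v,w)$ outside these finitely many null sets and so small that $\eta_j$ maps into $B_\varepsilon$.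

Off $J$, the map $\eta_j$ and its derivative agree with those of $\eta_j^0$. Together with (iii) this gives $\eta_j'\ne0$ and the required end values. The middle part is injective by (ii) and misses both end segments of index $j$ by (i), so $\eta_j$ is injective. By (i) the middle part also misses the circles, the earlier arcs and all other end segments. In particular each arc avoids the end segments of later arcs apart from $0$, and the disjointness follows.
\end{proof}

\subsection{Frames along the arcs}

We need smooth paths $U_j:[0,1]\to SU_2$ with
\begin{equation}\label{eq:frames}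
U_j(0)=I,\qquad U_j(1)=\pm W_j,\qquad\eta_j'\perp N_j\ \text{ where }\hat N_j=U_j\sigma_3U_j^{-1}.
\end{equation}
Fix $j$ and let $T=\eta_j'/|\eta_j'|$. Let $N^0$ solve the linear equation $(N^0)'=-(N^0\cdot T')\,T$ with $N^0(0)=\mathbf e_3\perp d_j$. Then $(N^0\cdot T)'=-N^0\cdot T'+N^0\cdot T'=0$, so $N^0\perp T$, and then $(|N^0|^2)'=-2(N^0\cdot T')(T\cdot N^0)=0$. So $N^0$ is a unit normal field. The unit vectors $N^0(1)$ and $-c_j$ are both orthogonal to $T(1)=\mathbf t_j$, so $-c_j=\cos\varphi\,N^0(1)+\sin\varphi\,T(1)\wedge N^0(1)$ for some angle $\varphi$. The field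
\[
N_j(t)=\cos(t\varphi)\,N^0+\sin(t\varphi)\,T\wedge N^0
\]
is a smooth unit normal field with $N_j(0)=\mathbf e_3$ and $N_j(1)=-c_j$. Let $\tilde U:[0,1]\to SU_2$ be a smooth path rotating $(\mathbf e_1,\mathbf e_3)$ to $(T,N_j)$. Then $\tilde U(1)=\pm W_j$. The matrix $\tilde U(0)$ commutes with $\sigma_3$, so $\tilde U(0)=e^{i\vartheta\sigma_3}$ with $\vartheta$ real. All arms must start from the same frame $I$, and we unwind this rotation: $U_j(t)=\tilde U(t)e^{-i(1-t)\vartheta\sigma_3}$ satisfies \eqref{eq:frames}, because the extra factor commutes with $\sigma_3$.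

Let $p_j,\Theta_j,F_j$ be given by Lemma~\ref{lem:arc} for $\eta_j$ and $U_j$. At $t=0$ the left side of \eqref{eq:p} is $\hat d_j=\omega_je_++\bar\omega_je_-$, and at $t=1$ it is $2\kappa W_j^{-1}\hat{\mathbf t}_jW_j=2\kappa\sigma_1=2\kappa(e_++e_-)$. Hence
\begin{equation}\label{eq:pends}
p_j(0)=-\omega_j/2,\qquad p_j(1)=-\kappa .
\end{equation}

\subsection{Proof of Proposition~\ref{prop:model}}

On the arms put
\[
A(t\omega_j)=\omega_j^{-1}\Theta_j(t)\quad(0<t<1),\qquad\Phi(t\omega_j)=F_j(t),\quad X(t\omega_j)=\eta_j(t)\quad(0\le t\le1),
\]
and on $K_j$ let $X$ be given by \eqref{eq:Xdisc} and put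
\begin{equation}\label{eq:Phidisc}
A=-\frac\kappa{\omega_j}Q_M,\qquad\Phi=F_j(1)\,V_M^{-1}\exp(\lambda^{-1}f_je_+)\,B_M^{-1}.
\end{equation}
The definitions of $X$ agree at $0$ and at $\omega_j$, where both give $x_j$; so $X$ is continuous.

(M1) On the $j$th arm $a=p_j(t)/\omega_j\neq0$. By \eqref{eq:pends} its limit at $0$ is $-\frac12$ for every $j$, and its limit at $\omega_j$ is $-\kappa/\omega_j$, the constant value of $a$ on $K_j$.

(M2) At $0$ all $F_j$ equal $I$. At $\omega_j$ the expression \eqref{eq:Phidisc} equals $F_j(1)V_M^{-1}V_MB_MB_M^{-1}=F_j(1)$. So $\Phi$ is well defined and continuous; all factors are twisted and holomorphic in $\lambda\ne0$. On an arm $dz=\omega_j\,dt$, so $d\Phi=F_j\Theta_j\,dt=\Phi A\,dz$. On $K_j$ we have $\Phi^{-1}\Phi_z=\lambda^{-1}f_j'B_Me_+B_M^{-1}=A$ by \eqref{eq:QM} and \eqref{eq:kappa}.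

(M3) On an arm $\Phi=F_j$ is unitary, so $U=U_j$ and $\rho=1$. Then $\Xi\,dz=-2p_jU_je_+U_j^{-1}dt$, and adding the adjoint gives $\hat\eta_j'\,dt$ by \eqref{eq:p}. On $K_j$ the Iwasawa factors are $F=F_j(1)V_M^{-1}V_{f_j}$ and $B=B_{f_j}B_M^{-1}$, so
\[
U=\pm W_jV_M^{-1}V_{f_j}\big|_{\lambda=1},\qquad\rho^2=\frac{1+M^2}{1+|f_j|^2},
\]
and $U\sigma_3U^{-1}$ is the matrix $\hat N$ of \eqref{eq:Xdisc}. The formulas \eqref{eq:Phidisc} make sense on all of $\mathbb C$ and have $b=0$, so Lemma~\ref{lem:rep} gives $\hat N_z=\Xi$, hence $\hat X_z=\Xi$ on $K_j$.

(M4) $X$ maps $\partial K_j$ bijectively onto $C_j$, the circles $C_j$ lie in disjoint balls inside $B_\varepsilon$, and the rest is Lemma~\ref{lem:arcs}.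

(M5) Points of $X(K_j)\subset x_j+S(c_j)$ lie within $|x_j|<\varepsilon$ of $S(c_j)$, and points of the arcs lie within $\varepsilon$ of $0\in S(c_j)$. Conversely let $y\in S(c_j)$. Either $y+x_j\in X(K_j)$, or $y+x_j$ lies in the cap, so that $|y|<4/M<\varepsilon$ and $y$ is within $\varepsilon$ of $X(0)=0$. For the integral, $\rho^2|a|=|f_j'|/(1+|f_j|^2)$ on $K_j$, so the substitution $f=f_j(z)$ gives
\[
\int_{K_j}4\rho^4|a|^2\,dx\,dy=\int_0^M\frac{8\pi\sigma\,d\sigma}{(1+\sigma^2)^2}=4\pi-\frac{4\pi}{1+M^2},
\]
and $4\pi/(1+M^2)<4\pi\varepsilon^2/16<\varepsilon^2$. \qed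

\section{From the model to $H$-surfaces}\label{sec:approx}

We keep the notation of Proposition~\ref{prop:model} and use only (M1)--(M5). The function $\Xi$ is continuous on $K$: by (M2) and Cauchy's estimates on the annulus $\mathcal R=\{\frac12\le|\lambda|\le2\}$, the map $\Phi:K\to\Lambda$ is continuous in the $C^\infty$ topology, and the Iwasawa data are continuous on $\Lambda$.

\subsection{Polynomial potentials}

\begin{lemma}\label{lem:approx}
There are smooth maps $X_l:\mathbb C\to\mathbb R^3$, $l\ge3$, solving \eqref{eq:H} with $H=1$ and \eqref{eq:conf}, such that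
\begin{equation}\label{eq:conv}
(\hat X_l)_z\to\Xi\quad\text{and}\quad X_l\to X\quad\text{uniformly on }K.
\end{equation}
\end{lemma}

\begin{proof}
Theorem~\ref{thm:mergelyan} requires continuous data, so we first remove the jumps of $A$. Define $A_l^c:K\to\mathcal A$ as follows. Its first coordinate is $a$ everywhere. On the discs, and at $t\omega_j$ with $\frac1l\le t\le1-\frac1l$, let $A_l^c=A$. For $t\in[0,\frac1l]$ interpolate the other four coordinates linearly in $t$ between $0$ and their values at $\frac1l\omega_j$; for $t\in[1-\frac1l,1]$ interpolate them linearly between their values at $(1-\frac1l)\omega_j$ and their constant values on $K_j$. By (M1), $A_l^c$ is continuous on $K$, constant on each $K_j$, bounded by a constant $C_0\ge\sup|A|$ independent of $l$, and equal to $A$ along any standard path except on a set of length at most $2/l$.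

The interior of $K$ is the union of the open discs, and $\mathbb C\setminus K$ is connected. Theorem~\ref{thm:mergelyan}, applied to the five coordinates, gives polynomial maps $A_l:\mathbb C\to\mathcal A$ with $|A_l-A_l^c|\le1/l$ on $K$. Their first coordinates $a_l$ converge to $a$ uniformly on $K$, and along every standard path
\[
\int|A_l-A|\,|dz|\le\epsilon_l:=\frac{1+2r}l+\frac{4C_0}l .
\]

Let $\Phi_l$ solve $(\Phi_l)_z=\Phi_lA_l$ on $\mathbb C$ with $\Phi_l(0)=I$. This linear equation with entire coefficients has a unique solution, holomorphic in $(z,\lambda)\in\mathbb C\times(\mathbb C\setminus\{0\})$. It has determinant $1$ because $A_l$ is traceless, and it is twisted because $A_l^\sharp=A_l$. Let $U_l,\rho_l$ be its Iwasawa data and let $X_l$ be the map of Lemma~\ref{lem:rep} with $X_l(0)=0$.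

Parametrize a standard path by arclength, $\sigma\mapsto z(\sigma)$, and let $\lambda\in\mathcal R$. By (M2) the difference $\Delta_l=\Phi_l-\Phi$ is continuous along the path, vanishes at $\sigma=0$, and satisfies piecewise
\[
\Delta_l'=\Delta_lA_l\,z'+\Phi\,(A_l-A)\,z' .
\]
On $K\times\mathcal R$ the matrices $A_l$ and $\Phi$ are bounded independently of $l$, and the matrix norm of an element of $\mathcal A$ at $\lambda\in\mathcal R$ is at most a constant times its norm in $\mathcal A$. So $\|\Delta_l(\sigma)\|\le C\epsilon_l+C\int_0^\sigma\|\Delta_l\|$, and Gronwall's inequality gives $\|\Delta_l\|\le C\epsilon_le^{C(1+2r)}$ on $K\times\mathcal R$. Since $\Delta_l$ is holomorphic in $\lambda$, Cauchy's estimates give convergence of all $\lambda$-derivatives on $S^1$, uniformly in $z\in K$.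

It follows that $U_l\to U$ and $\rho_l\to\rho$ uniformly on $K$. Otherwise there would be points $z_l\to z$ in $K$, along a subsequence, at which the Iwasawa data of $\Phi_l(z_l)$ and of $\Phi(z_l)$ stay a fixed distance apart; but both loops converge to $\Phi(z)$ in $\Lambda$, and the data are continuous there. Now \eqref{eq:Xz} gives $(\hat X_l)_z=-2\rho_l^2a_lU_le_+U_l^{-1}\to\Xi$ uniformly on $K$. Integrating along standard paths and using (M3), we get $X_l\to X$ uniformly.
\end{proof}

Since $\Xi$ is continuous and without zeros on the compact set $K$, for large $l$ the derivative $(X_l)_z$ has no zeros on $K$, and $X_l$ is an immersion on a neighborhood of $K$.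

\subsection{Injectivity on the boundary of $K$}

The boundary curve of our surface will be the image of a curve that surrounds $K$ closely and passes along each arm twice, once on each side. To see that this image is a Jordan curve we show that $X_l$ is injective on a whole neighborhood of $L$. Uniform convergence to the injective map $X|_L$ separates only points at a definite distance; for nearby points we use the convergence of the derivatives.

\begin{lemma}\label{lem:inj}
For all large $l$ the map $X_l$ is injective on an open neighborhood $O_l$ of $L$.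
\end{lemma}

\begin{proof}
\emph{Injectivity on $L$.} Suppose that for infinitely many $l$ there are $z_l\ne w_l$ in $L$ with $X_l(z_l)=X_l(w_l)$. Along a subsequence $z_l\to z$ and $w_l\to w$. Then $X(z)=X(w)$ by \eqref{eq:conv}, and $z=w$ by (M4).

Near $z$ the set $L$ is the union of finitely many $C^1$ arcs $\zeta_\mu:[0,\delta)\to L$ with $\zeta_\mu(0)=z$, parametrized by arclength, with distinct initial directions $\zeta_\mu'(0)$. At $0$ these are $\omega_1,\dots,\omega_m$; at $\omega_j$ they are $-\omega_j$, $i\omega_j$, $-i\omega_j$; at all other points there are two opposite directions. For $\xi\in\mathbb C$ let $\ell(\xi)\in\mathbb R^3$ be the vector with matrix $\Xi(z)\xi+(\Xi(z)\xi)^*$. The map $\ell$ is real-linear, and $|\ell(\xi)|=2\rho(z)^2|a(z)|\,|\xi|$ by \eqref{eq:horizontal}. As $a(z)\ne0$, the vectors $\tau_\mu=\ell(\zeta_\mu'(0))$ are distinct and have the same nonzero length.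

The derivative of $X_l\circ\zeta_\mu$ at $\sigma$ has the matrix $(\hat X_l)_z(\zeta_\mu(\sigma))\,\zeta_\mu'(\sigma)$ plus its adjoint. By \eqref{eq:conv} and the continuity of $\Xi$ and $\zeta_\mu'$ it equals $\tau_\mu+o(1)$ as $\sigma\to0$, $l\to\infty$. For large $l$ write $z_l=\zeta_\mu(s)$, $w_l=\zeta_{\mu'}(t)$ with $s,t\to0$.
\begin{itemize}
\item If $\mu=\mu'$, then $s\ne t$ and $X_l(z_l)-X_l(w_l)=(s-t)(\tau_\mu+o(1))\ne0$.
\item If $\mu\ne\mu'$, then $s+t>0$, and integrating from $z$ along both arcs gives $X_l(z_l)-X_l(w_l)=s\tau_\mu-t\tau_{\mu'}+o(1)(s+t)$. The segment from $\tau_\mu$ to $-\tau_{\mu'}$ contains $0$ only if $\tau_{\mu'}$ is a positive multiple of $\tau_\mu$, which for vectors of equal length means $\tau_\mu=\tau_{\mu'}$. So the segment has distance $c>0$ from $0$, that is, $|s\tau_\mu-t\tau_{\mu'}|\ge c(s+t)$, and the difference is nonzero.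
\end{itemize}
Both cases contradict $X_l(z_l)=X_l(w_l)$.

\emph{A neighborhood.} Fix $l$ such that $X_l$ is injective on $L$ and immersed near $K$. If no neighborhood of $L$ had the property, there would be $z_n\ne w_n$ with $X_l(z_n)=X_l(w_n)$, converging to points $z,w\in L$. Then $z=w$ by injectivity on $L$, which contradicts the injectivity of the immersion $X_l$ near $z$.
\end{proof}

\subsection{Cutting out a disc}

\begin{lemma}\label{lem:domain}
For all large $l$ there is an $H$-surface $u_l$ with $H=1$, immersed up to the boundary, spanning a real-analytic Jordan curve $\Gamma^{(l)}$, such that with $\delta_l=\frac1l+\max_K|X_l-X|$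
\begin{enumerate}
\item[(a)] every point of $\Gamma^{(l)}$ lies within $\delta_l$ of $X(L)$;
\item[(b)] $d_H(u_l(\overline D),X(K))\le\delta_l$;
\item[(c)] $\operatorname{Area}(u_l)\to\sum_j\int_{K_j}4\rho^4|a|^2\,dx\,dy$ as $l\to\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\hat{\mathbb C}=\mathbb C\cup\{\infty\}$. The open set $\hat{\mathbb C}\setminus K$ is connected, and its complement $K$ is connected and has more than one point. By the Riemann mapping theorem there is a conformal map $\psi$ of $\{w\in\hat{\mathbb C}:|w|>1\}$ onto $\hat{\mathbb C}\setminus K$ with $\psi(\infty)=\infty$. For $\delta>0$ let $\gamma=\psi(\{|w|=1+\delta\})$, an analytic Jordan curve. The set $\psi(\{|w|>1+\delta\})$ is open and connected, and it is closed in $\hat{\mathbb C}\setminus\gamma$ because $\psi(\{|w|\ge1+\delta\})$ is compact. So it is the exterior of $\gamma$. The interior $\Omega$ of $\gamma$ therefore contains $K$, and $\overline\Omega\setminus K$ is the collar $\mathcal K_\delta=\psi(\{1<|w|\le1+\delta\})$.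

As $\delta\downarrow0$ the collars are bounded and decrease to the empty set, so their Lebesgue measure tends to $0$. They also shrink to $L$. If $O$ is an open neighborhood of $K$, the compact set $\psi^{-1}(\hat{\mathbb C}\setminus O)$ lies in $\{|w|>1+\delta\}$ for small $\delta$, so $\mathcal K_\delta\subset O$; and a point outside $K$ has the same distance to $K$ as to $L=\partial K$. For fixed large $l$ we may thus choose $\delta$ so small that $\gamma\subset O_l$, that $X_l$ is an immersion on a neighborhood of $\overline\Omega$, that $X_l(\mathcal K_\delta)$ lies within $1/l$ of $X_l(L)$, and that $\int_{\mathcal K_\delta}|(X_l)_x|^2\le1/l$.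

Let $h:D\to\Omega$ be a Riemann map. Since $\gamma$ is a Jordan curve, $h$ extends to a homeomorphism $\overline D\to\overline\Omega$. In a thin annulus inside $\partial D$ the map $\psi^{-1}\circ h$ is holomorphic and injective with values in $\{|w|<1+\delta\}$, and it maps $\partial D$ onto the circle $|w|=1+\delta$. The reflection principle extends it holomorphically across $\partial D$; the extension is injective because it maps points outside $\overline D$ to points with $|w|>1+\delta$. Composing with $\psi$, we see that $h$ is holomorphic near $\overline D$ with $h'\ne0$ on $\overline D$.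

Put $u_l=X_l\circ h$. By conformal invariance it solves \eqref{eq:H} and \eqref{eq:conf}; it is an immersion on a neighborhood of $\overline D$; and by Lemma~\ref{lem:inj} it maps $\partial D$ homeomorphically onto the Jordan curve $\Gamma^{(l)}=X_l(\gamma)$. This curve is real-analytic because $X_l$ and $\gamma$ are.

Points of $X_l(\mathcal K_\delta)$, among them those of $\Gamma^{(l)}$, lie within $\delta_l$ of $X(L)\subset X(K)$, and $|X_l(z)-X(z)|\le\delta_l$ for $z\in K$. Since $u_l(\overline D)=X_l(K)\cup X_l(\mathcal K_\delta)$, this proves (a) and (b). For (c), the area of $u_l$ is $\int_\Omega|(X_l)_x|^2$. The collar contributes at most $1/l$, the arms have measure zero, and on $K_j$ the integrand converges uniformly to $4\rho^4|a|^2$ by \eqref{eq:conv}.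
\end{proof}

\subsection{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $\varepsilon_n\in(0,\frac14)$ tend to $0$. For $\varepsilon=\varepsilon_n$ take the model of Proposition~\ref{prop:model} and choose $l$ so large that $\delta_l\le\varepsilon$ and the area in Lemma~\ref{lem:domain}(c) is within $\varepsilon$ of its limit. Let $S_n=u_l$, $\Gamma_n=\Gamma^{(l)}$, $R_n=2\varepsilon_n$. By (a) and (M4), $\Gamma_n\subset\overline B_{R_n}$. By (b) and (M5), $d_H(S_n,\bigcup_jS(c_j))\le2\varepsilon_n$. By (c) and (M5), $|\operatorname{Area}(S_n)-4\pi m|\le m\varepsilon_n^2+\varepsilon_n$. Finally $2c_1\in S(c_1)$, so $S_n$ contains a point of norm at least $2-2\varepsilon_n>R_n$, and $S_n$ is large.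
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compact}]
The set $\Sigma=\bigcup_{c\in\mathcal C}S(c)=\mathcal C+S^2$ is compact. For $n\ge2$ choose a finite set $\mathcal C_n\subset\mathcal C$ with $d_H(\mathcal C_n,\mathcal C)\le1/n$ and let $\Sigma_n=\mathcal C_n+S^2$. Since $S(c')$ is the translate of $S(c)$ by $c'-c$, we have $d_H(\Sigma_n,\Sigma)\le1/n$. Theorem~\ref{thm:finite} provides an $H$-surface $S_n$ with $H=1$ spanning a Jordan curve $\Gamma_n\subset\overline B_{1/n}$ with $d_H(S_n,\Sigma_n)\le1/n$. It contains a point of norm at least $2-1/n>1/n$, so it is large for $R_n=1/n$, and $d_H(S_n,\Sigma)\le2/n$.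

Let $\mathcal C=S^2$. A point $x$ lies on $S(c)$ if and only if $|x|^2=2x\cdot c$. As $c$ runs through $S^2$, the number $x\cdot c$ runs through $[-|x|,|x|]$, so a solution exists if and only if $|x|\le2$.
\end{proof}

\section{The area of the limit}\label{sec:area}

Hausdorff convergence only says that $S_n$ has points near every point of $\Sigma$. To obtain area we need to know that an $H$-surface passing through a point has a definite amount of area in a small ball around it, as long as the ball does not reach the boundary curve. This is a monotonicity estimate.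

\begin{lemma}\label{lem:mono}
Let $u$ be an $H$-surface with $H=1$ spanning a Jordan curve $\Gamma$. Then the regular points are dense in $D$. If $z_0\in D$ is regular and $x_0=u(z_0)\notin\Gamma$, then
\begin{equation}\label{eq:mono}
\mathbf A(r):=\int_{\{|u-x_0|<r\}}|u_x|^2\,dx\,dy\ \ge\ \pi r^2e^{-2r}\qquad\text{for }0<r<\operatorname{dist}(x_0,\Gamma).
\end{equation}
\end{lemma}

\begin{proof}
If $u_x$ vanished on a nonempty open set, so would $u_y$ by \eqref{eq:conf}, and the real-analytic map $u$ would be constant. This is impossible because $u$ spans a Jordan curve.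

Write $dA=|u_x|^2dx\,dy$ and $v=u-x_0$. Let $\varphi:[0,\infty)\to[0,1]$ be nonincreasing, of class $C^1$, equal to $1$ near $0$ and to $0$ on $[1,\infty)$. For $0<r<\operatorname{dist}(x_0,\Gamma)$ consider the $C^1$ vector field $Y(y)=\varphi(|y-x_0|/r)(y-x_0)$. The support of $Y\circ u$ lies in $\{z\in\overline D:|v|\le r\}$, a compact set that misses $\partial D$; here the bound on $r$ is used. So we may integrate $\Delta u\cdot Y(u)$ by parts without boundary terms:
\begin{equation}\label{eq:firstvar}
\int_D\bigl(u_x\cdot DY(u)u_x+u_y\cdot DY(u)u_y\bigr)\,dx\,dy=-2\int_D(u_x\wedge u_y)\cdot Y(u)\,dx\,dy .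
\end{equation}
With $\varphi,\varphi'$ evaluated at $|v|/r$ we have $DY(u)\xi=\varphi\,\xi+\varphi'\,\frac{v\cdot\xi}{r|v|}\,v$. By \eqref{eq:conf}, $(v\cdot u_x)^2+(v\cdot u_y)^2\le|v|^2|u_x|^2$, and $\varphi'\le0$, so the integrand on the left is
\[
2\varphi|u_x|^2+\frac{\varphi'}{r|v|}\bigl((v\cdot u_x)^2+(v\cdot u_y)^2\bigr)\ \ge\ \Bigl(2\varphi+\varphi'\frac{|v|}r\Bigr)|u_x|^2 .
\]
Let $\mathcal I(r)=\int\varphi(|v|/r)\,dA$. Then $r\mathcal I'(r)=-\int\varphi'\,\frac{|v|}r\,dA$, so the left side of \eqref{eq:firstvar} is at least $2\mathcal I-r\mathcal I'$. Since $|u_x\wedge u_y|=|u_x|^2$ and $|Y(u)|\le r\varphi$, the right side is at most $2r\mathcal I$. Therefore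
\[
\frac d{dr}\Bigl(\frac{e^{2r}\mathcal I(r)}{r^2}\Bigr)=\frac{e^{2r}}{r^3}\bigl(2r\mathcal I+r\mathcal I'-2\mathcal I\bigr)\ge0 .
\]
Letting $\varphi$ increase to the indicator function of $[0,1)$, we find that $e^{2r}\mathbf A(r)/r^2$ is nondecreasing on $(0,\operatorname{dist}(x_0,\Gamma))$.

It remains to bound this quantity as $r\to0$. Let $\mu_0=|u_x(z_0)|>0$ and $\delta\in(0,1)$. By conformality $|u(z)-x_0|=\mu_0|z-z_0|(1+o(1))$ as $z\to z_0$, so for small $r$ the disc of radius $(1-\delta)r/\mu_0$ about $z_0$ lies in $\{|v|<r\}$, and $|u_x|^2\ge(1-\delta)\mu_0^2$ on it. Thus $\mathbf A(r)\ge(1-\delta)^3\pi r^2$ for small $r$, and $\liminf_{r\to0}\mathbf A(r)/r^2\ge\pi$. Monotonicity gives \eqref{eq:mono}.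
\end{proof}

A closed ball of radius $r<2$ centered on a unit sphere meets it in a cap of angular radius $\theta$ with $r=2\sin(\theta/2)$, whose area is $2\pi(1-\cos\theta)=\pi r^2$. So \eqref{eq:mono} recovers the area of the limit sphere up to the factor $e^{-2r}$, and this factor disappears if we cover $\Sigma$ by small disjoint balls. We use Vitali's covering theorem in the following form: if $\mu$ is a finite Borel measure on $\mathbb R^3$ and every point of a Borel set $E$ is the center of arbitrarily small closed balls of a given family, then countably many disjoint balls of the family cover $\mu$-almost all of $E$.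

\begin{proof}[Proof of Proposition~\ref{prop:area}]
Let $\Sigma=\Sigma_1\cup\dots\cup\Sigma_k$ with distinct unit spheres $\Sigma_j$. Points of $\Gamma_n\subset S_n$ tend to $0$ and their distance to the closed set $\Sigma$ tends to $0$, so $0\in\Sigma$.

Let $\mathcal H^2$ be two-dimensional Hausdorff measure and let $E$ be the set of points of $\Sigma\setminus\{0\}$ lying on exactly one $\Sigma_j$. Two distinct unit spheres meet in a circle, a point, or not at all, so $\mathcal H^2(E)=4\pi k$. Let $\delta\in(0,1)$. Consider the closed balls of radius less than $\delta$ centered in $E$ that do not contain $0$ and meet only one of the spheres; every point of $E$ is the center of arbitrarily small such balls. Vitali's theorem for the restriction of $\mathcal H^2$ to $\Sigma$ gives finitely many disjoint such balls $\overline B(y_\mu,r_\mu)$ covering $E$ up to measure $\delta$. Each meets $\Sigma$ in area $\pi r_\mu^2$, so $\sum_\mu\pi r_\mu^2\ge4\pi k-\delta$.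

The images of regular points are dense in $S_n$ by Lemma~\ref{lem:mono}, so Hausdorff convergence gives images $y_{\mu,n}$ of regular points of $S_n$ with $y_{\mu,n}\to y_\mu$ as $n\to\infty$. Let $r_{\mu,n}=r_\mu-|y_\mu-y_{\mu,n}|$, which is positive for large $n$. The balls $\overline B(y_\mu,r_\mu)$ do not contain $0$ and $R_n\to0$, so for large $n$ they miss $\Gamma_n$; then $\operatorname{dist}(y_\mu,\Gamma_n)>r_\mu$ and $\operatorname{dist}(y_{\mu,n},\Gamma_n)>r_{\mu,n}$. The balls $B(y_{\mu,n},r_{\mu,n})\subset B(y_\mu,r_\mu)$ are disjoint, hence so are their preimages in $D$, and \eqref{eq:mono} gives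
\[
\operatorname{Area}(S_n)\ge\sum_\mu\pi r_{\mu,n}^2\,e^{-2\delta}.
\]
Therefore $\liminf\operatorname{Area}(S_n)\ge e^{-2\delta}(4\pi k-\delta)$, and $\delta\to0$ gives the bound $4\pi k$.

If $\liminf\operatorname{Area}(S_n)<8\pi$, then $k=1$, and $\Sigma$ is one unit sphere containing $0$. Theorem~\ref{thm:finite} with $m=2$ and $c_1\ne c_2$ gives $k=2$ and $\operatorname{Area}(S_n)\to8\pi$, so the constant $8\pi$ cannot be raised.
\end{proof}

\begin{remark}
The inequality $\liminf\operatorname{Area}(S_n)\ge4\pi k$ can be strict, because the Hausdorff limit does not record multiplicity. Theorem~\ref{thm:finite} with $c_1=\dots=c_m$ gives a limit with $k=1$ and areas tending to $4\pi m$.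
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
``I.14. Pathological Solutions'',
\texttt{http://sites.math.rutgers.edu/\~{}brezis/PUBlications/M8.pdf}.

\bibitem{ps}
Pressley and Segal, \emph{Loop Groups}.

\bibitem{rudin}
Rudin, \emph{Real and Complex Analysis}.

\end{thebibliography}
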